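\title{A strongly separated sequence in the bidisk that is not interpolating}

\begin{abstract}
A sequence of points in the polydisk $\mathbb{D}^d$ is strongly separated if each of its points can be isolated from all the others by a bounded analytic function, with a uniform bound on the norms. For $d=1$ such a sequence is interpolating for $H^\infty(\mathbb{D})$, by Carleson's theorem. We give an explicit strongly separated sequence in the bidisk that is not interpolating for $H^\infty(\mathbb{D}^2)$. The separation constant can be taken arbitrarily close to $1$, for a sequence that is not a finite union of interpolating sequences and on which some $\{0,1\}$-valued data cannot be interpolated. The example is a union of product grids in a product of two half-planes, placed at pairwise incomparable heights.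
\end{abstract}

\section{Introduction}

Let $\mathbb{D}$ be the open unit disk, let $d\ge1$, and let $H^\infty(\mathbb{D}^d)$ be the Banach algebra of bounded analytic functions on the polydisk $\mathbb{D}^d$ with the norm $\|f\|_\infty=\sup_{\mathbb{D}^d}|f|$.

\begin{definition}\label{def:main}
Let $(\lambda_n)$ be a sequence of distinct points of $\mathbb{D}^d$.
\begin{enumerate}
\item[(a)] The sequence is \emph{interpolating} if for every bounded sequence $(w_n)$ of complex numbers there is $f\in H^\infty(\mathbb{D}^d)$ with $f(\lambda_n)=w_n$ for all $n$.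
\item[(b)] The sequence is \emph{strongly separated} if there is a constant $M<\infty$ such that for each $n$ there is $\varphi_n\in H^\infty(\mathbb{D}^d)$ with $\|\varphi_n\|_\infty\le M$, $\varphi_n(\lambda_n)=1$, and $\varphi_n(\lambda_m)=0$ for all $m\ne n$.
\end{enumerate}
\end{definition}

If the sequence is interpolating, the restriction map $f\mapsto(f(\lambda_n))$ is a bounded linear surjection of $H^\infty(\mathbb{D}^d)$ onto $\ell^\infty$. The open mapping theorem then gives a constant $C$ such that all data bounded by $1$ are the values of functions of norm at most $C$; we say that the sequence is \emph{interpolating with constant $C$}. Applied to the data with a single $1$ and otherwise $0$, this shows that an interpolating sequence is strongly separated with $M=C$. Conversely, if the sequence is strongly separated and $\sum_n|w_n|<\infty$, then $\sum_n w_n\varphi_n$ converges in norm, takes the values $w_n$, and has norm at most $M\sum_n|w_n|$. So strong separation means that $\ell^1$ data can be interpolated with control of the norm, and the issue is whether $\ell^1$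 improves to $\ell^\infty$ by itself.

In one variable it does: strong separation implies Carleson's product condition, and Carleson's theorem \cite{carleson} gives interpolation (Proposition~\ref{prop:d1}). This suggests the same answer in two variables. The question, posed in \cite{ds}, is:

\begin{quote}
\emph{Is every sequence that is strongly separated in $H^\infty(\mathbb{D}^2)$ an interpolating sequence for $H^\infty(\mathbb{D}^2)$?}
\end{quote}

The answer is no. Let $\mathbb{U}=\{z\in\mathbb{C}:\operatorname{Im}z>0\}$.

\begin{theorem}\label{thm:A}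
Let
\[
\Lambda_n=\bigl\{\bigl(10^{-n}(2\pi p+i),\;10^{n}(2\pi q+i)\bigr):p,q\in\mathbb{Z}\bigr\},
\qquad \Lambda=\bigcup_{n\in\mathbb{Z}}\Lambda_n\subset\mathbb{U}^2 .
\]
The image of $\Lambda$ under $(z,\zeta)\mapsto\bigl(\frac{z-i}{z+i},\frac{\zeta-i}{\zeta+i}\bigr)$ is strongly separated in $H^\infty(\mathbb{D}^2)$ with constant $M\le77$, but it is not an interpolating sequence.
\end{theorem}

One could still hope that interpolation follows when $M$ is close to $1$, or that a weaker conclusion survives. The second theorem rules this out.

\begin{theorem}\label{thm:B}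
\begin{enumerate}
\item[(1)] For every $\varepsilon>0$ there is an infinite sequence in $\mathbb{D}^2$, strongly separated with constant $M\le1+\varepsilon$, such that
\begin{enumerate}
\item[(i)] it is not a finite union of interpolating sequences (in particular, it is not interpolating);
\item[(ii)] it can be partitioned as $S\sqcup S'$ so that no $f\in H^\infty(\mathbb{D}^2)$ equals $1$ on $S$ and $0$ on $S'$.
\end{enumerate}
\item[(2)] The bound $1+\varepsilon$ is sharp: $M=1$ is impossible for a sequence with more than one point.
\item[(3)] The statement ``every strongly separated sequence is interpolating'' holds for $H^\infty(\mathbb{D}^d)$ if and only if $d=1$.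
\end{enumerate}
\end{theorem}

Section~\ref{sec:one} treats one variable. Section~\ref{sec:mass} gives the obstruction to interpolation, a bound on the \emph{mass} of the sequence seen from an arbitrary point. Sections~\ref{sec:rows} and~\ref{sec:layers} study the building blocks, rows in $\mathbb{U}$ and their products in $\mathbb{U}^2$, and work out the case of two blocks by hand. Section~\ref{sec:sep} proves strong separation, and Section~\ref{sec:proofs} completes the proofs of the theorems.

\section{The half-plane model and the case of one variable}\label{sec:one}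

Definition~\ref{def:main} does not depend on the enumeration, so we apply it to countable sets $\Gamma$ (finite sets are allowed) and regard data as bounded functions $u$ on $\Gamma$. We say that $f$ \emph{interpolates} $u$ if $f|_\Gamma=u$. The definition makes sense with $\mathbb{U}^d$ in place of $\mathbb{D}^d$.

Let $\Omega$ be $\mathbb{D}$ or $\mathbb{U}$. For $w\in\Omega$ let $b_w:\Omega\to\mathbb{D}$ be the biholomorphic map with $b_w(w)=0$ given by
\[
b_w(z)=\frac{z-w}{1-\overline{w}z}\quad(\Omega=\mathbb{D}),\qquad\qquad b_w(z)=\frac{z-w}{z-\overline{w}}\quad(\Omega=\mathbb{U}).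
\]
The \emph{pseudo-hyperbolic distance} is $\rho(z,w)=|b_w(z)|\in[0,1)$. We put $\kappa(z,w)=1-\rho(z,w)^2\in(0,1]$, a weight that equals $1$ at $z=w$ and tends to $0$ as $z$ moves away from $w$ hyperbolically. In $\mathbb{U}$ we have $|z-\overline{w}|^2-|z-w|^2=4\operatorname{Im}z\operatorname{Im}w$, so
\begin{equation}\label{eq:kappa}
\kappa(z,w)=\frac{4\operatorname{Im}z\,\operatorname{Im}w}{|z-\overline{w}|^2}\qquad(z,w\in\mathbb{U}).
\end{equation}
For $w_1,w_2\in\mathbb{U}$ the map $(z,\zeta)\mapsto(b_{w_1}(z),b_{w_2}(\zeta))$ is a biholomorphism of $\mathbb{U}^2$ onto $\mathbb{D}^2$, and composition with it is an isometric isomorphism of $H^\infty(\mathbb{D}^2)$ onto $H^\infty(\mathbb{U}^2)$. Hence both properties in Definition~\ref{def:main}, with their constants, pass between a subset of $\mathbb{U}^2$ and its image in $\mathbb{D}^2$. The map in Theorem~\ref{thm:A} is the case $w_1=w_2=i$. We work in $\mathbb{U}^2$ because dilations and the exponentials $e^{itz}$, $t\ge0$, which are bounded by $1$ on $\mathbb{U}$, are the tools of the construction.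

We use Montel's theorem: a sequence of holomorphic functions on a domain in $\mathbb{C}^d$, all bounded by $C$, has a subsequence converging locally uniformly to a holomorphic function bounded by $C$. In particular, the pointwise limit of such a sequence, if it exists, is holomorphic.

In one variable the zeros of a bounded function can be divided out one at a time, and this limits how many zeros can lie near a point where the function is large.

\begin{lemma}\label{lem:divide}
Let $\Omega$ be $\mathbb{D}$ or $\mathbb{U}$, let $\lambda\in\Omega$ and let $Z\subset\Omega$ be countable. Suppose $\varphi\in H^\infty(\Omega)$, $\|\varphi\|_\infty\le M$, $\varphi(\lambda)=1$ and $\varphi=0$ on $Z$. Then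
\[
\prod_{\mu\in Z}\rho(\lambda,\mu)\ge\frac1M\qquad\text{and}\qquad\sum_{\mu\in Z}\kappa(\mu,\lambda)\le2\log M .
\]
\end{lemma}

\begin{proof}
It suffices to treat finite $Z$. If $g\in H^\infty(\Omega)$ and $g(\mu)=0$, the Schwarz lemma applied to $g\circ b_\mu^{-1}$ gives $|g|\le\|g\|_\infty|b_\mu|$. So $g/b_\mu$ is holomorphic, has norm at most $\|g\|_\infty$, and still vanishes at the other zeros of $g$. Repeating this over $\mu\in Z$ gives $\|\varphi/\prod_{\mu\in Z}b_\mu\|_\infty\le M$, and evaluation at $\lambda$ gives the first inequality. Since $t\le e^{-(1-t)}$ for real $t$, and $\rho$ is symmetric, $M^{-2}\le\prod_\mu\rho(\mu,\lambda)^2\le\exp\bigl(-\sum_\mu\kappa(\mu,\lambda)\bigr)$, which is the second.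
\end{proof}

\begin{proposition}\label{prop:d1}
Every strongly separated sequence in $\mathbb{D}$ is interpolating for $H^\infty(\mathbb{D})$.
\end{proposition}

\begin{proof}
Carleson's theorem \cite{carleson} states that a sequence $(\lambda_n)$ in $\mathbb{D}$ with $\inf_n\prod_{m\ne n}\rho(\lambda_n,\lambda_m)>0$ is interpolating. By Lemma~\ref{lem:divide}, applied to $\varphi_n$, each of these products is at least $1/M$.
\end{proof}

\section{An obstruction to interpolation}\label{sec:mass}

To show that a set is not interpolating we need a quantity that interpolation keeps bounded and that can be computed. For a countable set $\Gamma\subset\mathbb{U}$ and $w\in\mathbb{U}$, and for a countable set $\Gamma\subset\mathbb{U}^2$ and $w=(w_1,w_2)\in\mathbb{U}^2$, define the \emph{mass of $\Gamma$ seen from $w$} by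
\[
m(\Gamma;w)=\sum_{z\in\Gamma}\kappa(z,w),\qquad\text{respectively}\qquad
m(\Gamma;w)=\sum_{(z,\zeta)\in\Gamma}\kappa(z,w_1)\,\kappa(\zeta,w_2).
\]
The mass is a weighted count of the points of $\Gamma$ near $w$. It is subadditive under unions, and for product sets $m(\Gamma_1\times\Gamma_2;w)=m(\Gamma_1;w_1)\,m(\Gamma_2;w_2)$.

The bound comes from the Hardy space $H^2(\mathbb{D}^2)$, the Hilbert space of power series $h(s_1,s_2)=\sum_{j,l\ge0}h_{jl}\,s_1^js_2^l$ with $\|h\|_2^2=\sum|h_{jl}|^2<\infty$. By Parseval's identity $\|h\|_2^2$ is the limit, as $r\uparrow1$, of the mean of $|h(re^{i\alpha},re^{i\beta})|^2$ over $\alpha,\beta\in[0,2\pi]$; hence $\|f\|_2\le\|f\|_\infty$ for $f\in H^\infty(\mathbb{D}^2)$. For $\lambda=(\lambda_1,\lambda_2)\in\mathbb{D}^2$ the reproducing kernel $k_\lambda(s)=(1-\overline{\lambda_1}s_1)^{-1}(1-\overline{\lambda_2}s_2)^{-1}$ satisfies $\langle h,k_\lambda\rangle=h(\lambda)$, and so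
\[
\|k_\lambda\|_2^{-2}=k_\lambda(\lambda)^{-1}=(1-|\lambda_1|^2)(1-|\lambda_2|^2).
\]

\begin{lemma}\label{lem:mass}
Let $\Gamma\subset\mathbb{U}^2$ be countable, and suppose that every $\pm1$-valued function on $\Gamma$ is interpolated by some $f\in H^\infty(\mathbb{U}^2)$ with $\|f\|_\infty\le C$. Then $m(\Gamma;w)\le C^2$ for every $w\in\mathbb{U}^2$.
\end{lemma}

\begin{proof}
The hypothesis passes to subsets, so we may assume that $\Gamma$ is finite. Let $F\subset\mathbb{D}^2$ be the image of $\Gamma$ under $(b_{w_1},b_{w_2})$, and put $c_\lambda=\|k_\lambda\|_2^{-2}$ for $\lambda\in F$. Since $\kappa(z,w_1)=1-|b_{w_1}(z)|^2$ and $\kappa(\zeta,w_2)=1-|b_{w_2}(\zeta)|^2$, we have $m(\Gamma;w)=\sum_{\lambda\in F}c_\lambda$.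

For signs $\epsilon\in\{\pm1\}^F$ let $f_\epsilon\in H^\infty(\mathbb{D}^2)$ interpolate $\epsilon$ with $\|f_\epsilon\|_\infty\le C$, and let $G_\epsilon=\sum_{\lambda\in F}\epsilon_\lambda c_\lambda k_\lambda$. Then
\[
\sum_{\lambda\in F}c_\lambda=\sum_{\lambda\in F}\epsilon_\lambda c_\lambda f_\epsilon(\lambda)=\langle f_\epsilon,G_\epsilon\rangle\le C\,\|G_\epsilon\|_2 .
\]
The left side does not depend on $\epsilon$, so we square and average over all $2^{|F|}$ choices of signs. The average of $\epsilon_\lambda\epsilon_\mu$ is $0$ for $\lambda\ne\mu$, so the average of $\|G_\epsilon\|_2^2$ is $\sum_\lambda c_\lambda^2\|k_\lambda\|_2^2=\sum_\lambda c_\lambda$. Thus $\bigl(\sum_\lambda c_\lambda\bigr)^2\le C^2\sum_\lambda c_\lambda$.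
\end{proof}

The same proof, with $H^2(\mathbb{D})$, works for $\Gamma\subset\mathbb{U}$. So in one variable, by Proposition~\ref{prop:d1}, a strongly separated set has bounded mass from every point. A counterexample in $\mathbb{U}^2$ will be a strongly separated set whose mass is unbounded as $w$ ranges over $\mathbb{U}^2$.

\section{Rows in the half-plane}\label{sec:rows}

We need pieces on which interpolation is explicit and which carry a definite amount of mass. Fix $T>0$, and let
\[
a_j=Tj+i\quad(j\in\mathbb{Z}),\qquad \mathcal{R}=\{a_j:j\in\mathbb{Z}\}.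
\]
For $y>0$ the dilate $y\mathcal{R}$ is the \emph{row at height $y$}; its spacing is $yT$.

To interpolate on $\mathcal{R}$, note that $e^{it(a_m-a_j)}=e^{iT(m-j)t}$ has mean $\delta_{jm}$ over a period in $t$. So we average the exponentials $e^{it(z-a_j)}$. Put $\sigma=2\pi/T$ and
\[
L_j(z)=\frac1\sigma\int_0^\sigma e^{it(z-a_j)}\,dt=\frac{e^{i\sigma(z-a_j)}-1}{i\sigma(z-a_j)} .
\]
These are entire functions with $L_j(a_m)=\delta_{jm}$. The series $\sum_ju_jL_j$ is not suited to bounded data $(u_j)$: at $z=T/2+i$ we have $|L_j(z)|=2/(\pi|1-2j|)$, which is not summable in $j$. It is square summable, and squaring preserves the values $\delta_{jm}$.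

\begin{lemma}\label{lem:row}
The functions $g_j=L_j^2$ belong to $H^\infty(\mathbb{U})$ and satisfy
\begin{equation}\label{eq:g}
g_j(a_m)=\delta_{jm},\qquad \sum_{j\in\mathbb{Z}}|g_j(z)|\le A_T:=\frac{e^{2\sigma}-1}{2\sigma}\quad(z\in\mathbb{U}).
\end{equation}
Moreover $A_{2\pi}=(e^2-1)/2$, and $A_T\to1$ as $T\to\infty$.
\end{lemma}

\begin{proof}
Since $T\sigma=2\pi$, the functions $t\mapsto e^{iTjt}$, $j\in\mathbb{Z}$, form an orthonormal basis of $L^2([0,\sigma],dt/\sigma)$. Since $e^{it(z-a_j)}=e^{itz+t}e^{-iTjt}$, the number $L_j(z)$ is the $j$-th coefficient of $t\mapsto e^{itz+t}$ in this basis. By Parseval's identity, with $y=\operatorname{Im}z>0$,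
\[
\sum_j|L_j(z)|^2=\frac1\sigma\int_0^\sigma e^{2t(1-y)}\,dt\le\frac1\sigma\int_0^\sigma e^{2t}\,dt=A_T .
\]
For $T=2\pi$ we have $\sigma=1$. As $T\to\infty$, $\sigma\to0$ and $(e^{2\sigma}-1)/(2\sigma)\to1$.
\end{proof}

Next we compute masses. By \eqref{eq:kappa},
\[
m(y\mathcal{R};i\tau)=\sum_{p\in\mathbb{Z}}\frac{4\tau y}{(yTp)^2+(y+\tau)^2}\qquad(y,\tau>0).
\]
A row far above the point $i\tau$ is light: the denominator is at least $y^2(T^2p^2+1)$, so the mass is at most $(4\tau/y)\sum_p(T^2p^2+1)^{-1}$. A row below $i\tau$ is never light, however low it is, because the smaller weight of each point is offset by the smaller spacing.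

\begin{lemma}\label{lem:rowmass}
If $0<y\le\tau$, then $m(y\mathcal{R};i\tau)\ge\dfrac{4}{5T}$.
\end{lemma}

\begin{proof}
Let $x=\tau/(yT)$. There are $2\lfloor x\rfloor+1\ge\lfloor x\rfloor+1>x$ integers $p$ with $yT|p|\le\tau$. For these the denominator is at most $\tau^2+(2\tau)^2$, so each term is at least $4y/(5\tau)$. The sum is at least $\frac{\tau}{yT}\cdot\frac{4y}{5\tau}=\frac4{5T}$.
\end{proof}

To get unbounded mass one can stack rows. In one variable this destroys strong separation, and it is instructive to see how.

\begin{example}[A tower of rows]\label{ex:tower}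
Let $K>1$ and $\Gamma_N=\bigcup_{n=0}^NK^{-n}\mathcal{R}\subset\mathbb{U}$. To isolate the row $K^{-n}\mathcal{R}$ one can multiply by $e^{i\delta K^nz}$, $\delta>0$, whose modulus on $K^{-m}\mathcal{R}$ is $e^{-\delta K^{n-m}}$. This is $e^{-\delta}$ on the chosen row and at most $e^{-\delta K}$ on the higher rows $(m<n)$, which is small for large $K$. On the lower rows it exceeds $e^{-\delta}$, so these are not suppressed. No other device suppresses them cheaply: if $\|\varphi\|_\infty\le M$, $\varphi(i)=1$, and $\varphi$ vanishes on the $N$ rows below $i$, then Lemmas~\ref{lem:divide} and~\ref{lem:rowmass} give $2\log M\ge4N/(5T)$. The point $i$ of the top row lies above all the other rows and sees their full mass.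
\end{example}

\section{Layers at incomparable heights}\label{sec:layers}

In $\mathbb{U}^2$ a product of two rows has a height $(y_1,y_2)\in(0,\infty)^2$, and heights are only partially ordered. The cut-off $e^{i\delta(z/y_1+\zeta/y_2)}$ suppresses every product that is much higher in \emph{at least one} coordinate, while an observer sees the mass of every product that is lower in \emph{both} coordinates. So we choose heights of which no two are comparable. Then each piece can be cut off from all the others, and still any finitely many pieces lie below a common point.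

Fix $T>0$ and $K\ge2$, write $A=A_T$, and define the \emph{layers}
\[
\Lambda_n=K^{-n}\mathcal{R}\times K^n\mathcal{R}\quad(n\in\mathbb{Z}),\qquad\Lambda=\Lambda(T,K)=\bigcup_{n\in\mathbb{Z}}\Lambda_n .
\]
Every point of $\Lambda_n$ has imaginary parts $(K^{-n},K^n)$, so the layers are pairwise disjoint; see Figure~\ref{fig:heights}. The set in Theorem~\ref{thm:A} is $\Lambda(2\pi,10)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.65]
\fill[gray!25] (-4,-4) rectangle (-1,1);
\draw[->] (-4,-4) -- (4,-4) node[right] {$\log_K\operatorname{Im}z$};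
\draw[->] (-4,-4) -- (-4,4) node[above] {$\log_K\operatorname{Im}\zeta$};
\draw[dashed] (-4,2) -- (2,2) -- (2,-4);
\fill (-3,3) circle (3pt) (-2,2) circle (3pt) (-1,1) circle (3pt) (0,0) circle (3pt) (1,-1) circle (3pt) (2,-2) circle (3pt) (3,-3) circle (3pt);
\draw[fill=white] (2,2) circle (3.5pt) node[above right] {$(iK^2,iK^2)$};
\node[above right] at (-3,3) {$\Lambda_3$};
\node[right] at (-0.9,1.1) {$\Lambda_1$};
\node[above right] at (0,0) {$\Lambda_0$};
\node[above right] at (3,-3) {$\Lambda_{-3}$};
\end{tikzpicture}
\caption{Heights in $\mathbb{U}^2$ on a logarithmic scale. The layer $\Lambda_n$ has height $(K^{-n},K^n)$ and appears as the dot $(-n,n)$. The shaded quadrant, where the cut-off for $\Lambda_1$ has modulus at least $e^{-2\delta}$, contains no other layer. The dashed quadrant below the point $(iK^2,iK^2)$ contains the five layers $\Lambda_{-2},\dots,\Lambda_2$, and each of them has mass at least $16/(25T^2)$ seen from that point.}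
\label{fig:heights}
\end{figure}

\begin{proposition}\label{prop:heavy}
For every $N\ge1$ and $\tau=K^N$,
\[
m\Bigl(\bigcup_{|n|\le N}\Lambda_n;(i\tau,i\tau)\Bigr)\ge(2N+1)\,\frac{16}{25T^2}.
\]
In particular $\sup_{w\in\mathbb{U}^2}m(\Lambda;w)=\infty$.
\end{proposition}

\begin{proof}
For $|n|\le N$ both $K^{-n}$ and $K^n$ are at most $\tau$. By Lemma~\ref{lem:rowmass},
\[
m(\Lambda_n;(i\tau,i\tau))=m(K^{-n}\mathcal{R};i\tau)\,m(K^n\mathcal{R};i\tau)\ge\Bigl(\frac{4}{5T}\Bigr)^2 .
\]
The layers are disjoint, so their masses add.
\end{proof}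

It remains to show that $\Lambda$ is strongly separated for large $K$. Interpolation on a single layer comes from \eqref{eq:g} by taking products and rescaling.

\begin{lemma}\label{lem:E}
For each $n$ there is a linear operator $E_n:\ell^\infty(\Lambda_n)\to H^\infty(\mathbb{U}^2)$ with $(E_nu)|_{\Lambda_n}=u$ and $\|E_nu\|_\infty\le A^2\|u\|_\infty$.
\end{lemma}

\begin{proof}
Put
\[
(E_nu)(z,\zeta)=\sum_{p,q\in\mathbb{Z}}u(K^{-n}a_p,K^na_q)\,g_p(K^nz)\,g_q(K^{-n}\zeta).
\]
By \eqref{eq:g} the sum of the absolute values of the terms is at most $A^2\|u\|_\infty$ at every point. So the partial sums over $|p|,|q|\le r$ are holomorphic, bounded by $A^2\|u\|_\infty$, and pointwise convergent, and the sum is holomorphic by Montel's theorem. At the point $(K^{-n}a_{p'},K^na_{q'})$ the product $g_p(a_{p'})g_q(a_{q'})$ vanishes unless $(p,q)=(p',q')$, where it is $1$.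
\end{proof}

The function $E_nu$ need not be small on the other layers. We make it small with a cut-off. Fix $\delta>0$ and let
\[
\chi_n(z,\zeta)=\exp\bigl(i\delta(K^nz+K^{-n}\zeta)\bigr),\qquad |\chi_n(z,\zeta)|=\exp\bigl(-\delta(K^n\operatorname{Im}z+K^{-n}\operatorname{Im}\zeta)\bigr)\le1 .
\]
On $\Lambda_m$ the modulus is $\exp(-\delta(K^{n-m}+K^{m-n}))$. Therefore
\begin{equation}\label{eq:chi}
|\chi_n|=e^{-2\delta}\ \text{ on }\Lambda_n,\qquad|\chi_n|\le e^{-\delta K^{|n-m|}}\ \text{ on }\Lambda_m\quad(m\ne n).
\end{equation}
The factor in $z$ produces the decay for $m<n$, and the factor in $\zeta$ produces it for $m>n$. To keep the correct values on $\Lambda_n$ we divide the data by $\chi_n$ first, at the cost of a factor $e^{2\delta}$. Define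
\[
G_nu=\chi_n\,E_n\bigl(u/\chi_n|_{\Lambda_n}\bigr)\quad\bigl(u\in\ell^\infty(\Lambda_n)\bigr),\qquad B=e^{2\delta}A^2 .
\]
Lemma~\ref{lem:E} and \eqref{eq:chi} give at once
\begin{equation}\label{eq:G}
G_nu=u\ \text{ on }\Lambda_n,\qquad\|G_nu\|_\infty\le B\|u\|_\infty,\qquad
\sup_{\Lambda_m}|G_nu|\le Be^{-\delta K^{|n-m|}}\|u\|_\infty\quad(m\ne n).
\end{equation}

\begin{example}[Two layers]\label{ex:two}
We find a function that is $1$ at $(i,i)\in\Lambda_0$ and $0$ at all other points of $\Lambda_0\cup\Lambda_1$. Let $\eta=Be^{-\delta K}$ and assume $\eta<1$. Let $u_0$ be the indicator function of $(i,i)$ on $\Lambda_0$. Since $\chi_0(i,i)=e^{-2\delta}$, the first approximation is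
\[
f_0=G_0u_0=e^{2\delta}e^{i\delta(z+\zeta)}g_0(z)g_0(\zeta).
\]
It is correct on $\Lambda_0$, and $|f_0|\le\eta$ on $\Lambda_1$. Cancel this error with $f_1=G_1(-f_0|_{\Lambda_1})$. Now $f_0+f_1=0$ on $\Lambda_1$, but $f_1$ introduces an error of size at most $\eta^2$ on $\Lambda_0$. Cancel it with $f_2=G_0(-f_1|_{\Lambda_0})$, then take $f_3=G_1(-f_2|_{\Lambda_1})$, and so on. By \eqref{eq:G} and induction, the data for $f_k$ are bounded by $\eta^k$, so $\|f_k\|_\infty\le B\eta^k$ and $f=\sum_kf_k$ has norm at most $B/(1-\eta)$. On $\Lambda_1$ we have $f=(f_0+f_1)+(f_2+f_3)+\dots=0$, and on $\Lambda_0$ we have $f=f_0+(f_1+f_2)+\dots=u_0$.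
\end{example}

The example shows what the general argument must handle. After one step the data are no longer a point mass but a bounded function on a whole layer, which is why Lemma~\ref{lem:E} is needed for all of $\ell^\infty(\Lambda_n)$. With infinitely many layers each correction creates errors on all the other layers at once, and by \eqref{eq:G} their sizes are summable over the layers.

\section{Strong separation}\label{sec:sep}

For a function $u$ on $\Lambda$ write $u^{(n)}=u|_{\Lambda_n}$. The discussion above leads to the space $X$ of functions $u$ on $\Lambda$ with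
\[
\|u\|_X=\sum_{n\in\mathbb{Z}}\|u^{(n)}\|_\infty<\infty .
\]
It is the $\ell^1$-sum of the Banach spaces $\ell^\infty(\Lambda_n)$, hence a Banach space, and the indicator function of a point of $\Lambda$ has norm $1$. The successive corrections of Example~\ref{ex:two} become a Neumann series: if $Q$ is an operator on a Banach space with $\|Q\|\le\theta<1$, then $I+Q$ is invertible, $(I+Q)^{-1}=\sum_{k\ge0}(-Q)^k$, and $\|(I+Q)^{-1}\|\le(1-\theta)^{-1}$.

\begin{proposition}\label{prop:sep}
Let $T>0$, $K\ge2$, $\delta>0$, $B=e^{2\delta}A_T^2$, and suppose that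
\[
\theta:=\frac{2B}{e^{\delta K}-1}<1 .
\]
Then every $u\in X$ is interpolated by some $f\in H^\infty(\mathbb{U}^2)$ with $\|f\|_\infty\le\frac{B}{1-\theta}\|u\|_X$. In particular $\Lambda(T,K)$ is strongly separated with constant $M\le B/(1-\theta)$.
\end{proposition}

\begin{proof}
For $u\in X$ let $Eu=\sum_{n\in\mathbb{Z}}G_nu^{(n)}$. By \eqref{eq:G} the series converges in the norm of $H^\infty(\mathbb{U}^2)$, and $\|Eu\|_\infty\le B\|u\|_X$. Let $Qu=(Eu)|_\Lambda-u$ be the error. On $\Lambda_m$ the term $n=m$ equals $u^{(m)}$, so by \eqref{eq:G}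
\[
\|(Qu)^{(m)}\|_\infty\le\sum_{n\ne m}Be^{-\delta K^{|n-m|}}\|u^{(n)}\|_\infty .
\]
Sum over $m$ and interchange the sums; for each $n$ and each $l\ge1$ there are two $m$ with $|n-m|=l$. Since $K\ge2$, we have $K^l=K\cdot K^{l-1}\ge K\cdot2^{l-1}\ge Kl$. Hence
\[
\|Qu\|_X\le 2B\sum_{l\ge1}e^{-\delta K^l}\,\|u\|_X\le2B\sum_{l\ge1}e^{-\delta Kl}\,\|u\|_X=\frac{2B}{e^{\delta K}-1}\|u\|_X=\theta\|u\|_X .
\]
So $Q$ is a linear operator on $X$ of norm at most $\theta<1$. Given $u\in X$, let $v=(I+Q)^{-1}u$ and $f=Ev$. Then $f|_\Lambda=v+Qv=u$ and $\|f\|_\infty\le B\|v\|_X\le B(1-\theta)^{-1}\|u\|_X$. For the last statement let $u$ be the indicator function of a point.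
\end{proof}

The parameters have separate roles. The spacing $T$ fixes the cost $A_T^2$ of interpolating on one layer, $\delta$ fixes the cost $e^{2\delta}$ of the cut-off, and $K$ is chosen last, so large that $\theta<1$. That condition is used only for the Neumann series; Proposition~\ref{prop:heavy} does not need it.

\begin{remark}[Why $\ell^1$ over the layers]
The $\ell^1$-sum is used in the bound $\|Eu\|_\infty\le B\|u\|_X$. The cut-offs give no gain there: at a point with $\operatorname{Im}z,\operatorname{Im}\zeta\le K^{-N}$ all $\chi_n$ with $|n|\le N$ have modulus at least $e^{-2\delta}$. When $\theta<1$, data bounded by $1$ on $\bigcup_{|n|\le N}\Lambda_n$, extended by $0$, have $X$-norm at most $2N+1$, so this union is interpolating with constant $(2N+1)B/(1-\theta)$. By Lemma~\ref{lem:mass} and Proposition~\ref{prop:heavy} no constant below $\frac{4}{5T}\sqrt{2N+1}$ works. Each finite union of layers is therefore interpolating, and only the uniformity in $N$ fails.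
\end{remark}

\begin{remark}[Comparable heights]
The set $\bigcup_{n\in\mathbb{Z}}(K^n\mathcal{R}\times K^n\mathcal{R})$, whose heights form a chain, is not strongly separated. If $\varphi\in H^\infty(\mathbb{U}^2)$ were $1$ at $(i,i)$ and $0$ at the other points, then $z\mapsto\varphi(z,z)$ would be $1$ at $i$ and $0$ on $K^{-n}\mathcal{R}$ for all $n\ge1$, and Example~\ref{ex:tower} would give $2\log\|\varphi\|_\infty\ge4N/(5T)$ for every $N$.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]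
Take $T=2\pi$, $K=10$, $\delta=1$, and work in $\mathbb{U}^2$. Since $e^2<7.39$, we have $A_{2\pi}=(e^2-1)/2<3.195$, so $A_{2\pi}^2<10.21$ and $B<7.39\cdot10.21<76$. Since $e^{10}>22000$, we have $\theta<152/21999<0.01$. By Proposition~\ref{prop:sep}, $\Lambda$ is strongly separated with $M\le76/0.99<77$. If $\Lambda$ were interpolating with constant $C$, Lemma~\ref{lem:mass} would give $m(\Lambda;w)\le C^2$ for all $w$, contrary to Proposition~\ref{prop:heavy}.
\end{proof}

For part (1)(ii) of Theorem~\ref{thm:B} we again want to apply Lemma~\ref{lem:mass}, which requires a uniform bound on the norms. The $\{0,1\}$-valued functions do not form a vector space, so the open mapping theorem does not apply. We use the Baire category theorem directly: a nonempty complete metric space is not a countable union of closed sets with empty interior. This yields a uniform bound only for data prescribed on some finite set, and strong separation removes that restriction.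

\begin{lemma}\label{lem:baire}
Let $\Gamma\subset\mathbb{U}^2$ be countable and strongly separated with constant $M$. If every $\{0,1\}$-valued function on $\Gamma$ is interpolated by some function in $H^\infty(\mathbb{U}^2)$, then there is $C<\infty$ such that every $\pm1$-valued function on $\Gamma$ is interpolated by a function of norm at most $C$.
\end{lemma}

\begin{proof}
Give $\{0,1\}^\Gamma$ the product topology. Since $\Gamma$ is countable, this space is compact and metrizable, hence complete in any compatible metric. Convergence in it is pointwise convergence, and the cylinders $\{\epsilon:\epsilon|_F=\eta\}$, with $F\subset\Gamma$ finite and $\eta\in\{0,1\}^F$, form a base. For $r\in\mathbb{N}$ let $\mathcal{F}_r$ be the set of $\epsilon\in\{0,1\}^\Gamma$ that are interpolated by a function of norm at most $r$. By hypothesis $\bigcup_r\mathcal{F}_r=\{0,1\}^\Gamma$. Each $\mathcal{F}_r$ is closed: if $\epsilon^k\to\epsilon$ and $f_k$ interpolates $\epsilon^k$ with $\|f_k\|_\infty\le r$, then by Montel's theorem a subsequence of $(f_k)$ converges to some $f$ with $\|f\|_\infty\le r$,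 and $f|_\Gamma=\lim_k\epsilon^k=\epsilon$. By Baire's theorem some $\mathcal{F}_r$ contains a cylinder, given by $F$ and $\eta$.

Let $\epsilon\in\{0,1\}^\Gamma$ be arbitrary. Let $\epsilon'$ equal $\eta$ on $F$ and $\epsilon$ off $F$, and let $f'$ interpolate $\epsilon'$ with $\|f'\|_\infty\le r$. With $\varphi_\lambda$ the functions from strong separation,
\[
f=f'+\sum_{\lambda\in F}(\epsilon_\lambda-\epsilon'_\lambda)\varphi_\lambda
\]
interpolates $\epsilon$, and $\|f\|_\infty\le r+M|F|$. Every $\pm1$-valued function has the form $2\epsilon-1$ and is interpolated by $2f-1$, so $C=2(r+M|F|)+1$ works.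
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Let $\varepsilon>0$. By Lemma~\ref{lem:row}, $B=e^{2\delta}A_T^2\to1$ as $\delta\to0$ and $T\to\infty$; fix $\delta$ and $T$ with $B\le1+\varepsilon/2$. With these fixed, $\theta\to0$ as $K\to\infty$; fix $K\ge2$ with $\theta\le\varepsilon/(2+2\varepsilon)$. Then $1-\theta\ge(2+\varepsilon)/(2+2\varepsilon)$, so $B/(1-\theta)\le1+\varepsilon$. By Proposition~\ref{prop:sep} the countably infinite set $\Lambda=\Lambda(T,K)$ is strongly separated with constant $M\le1+\varepsilon$. The required sequence is the image of $\Lambda$ in $\mathbb{D}^2$ under $(b_i,b_i)$, and we verify (i) and (ii) in $\mathbb{U}^2$.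

(i) Suppose $\Lambda=\Gamma_1\cup\dots\cup\Gamma_r$ with $\Gamma_j$ interpolating with constant $C_j$. By subadditivity and Lemma~\ref{lem:mass}, $m(\Lambda;w)\le\sum_jC_j^2$ for all $w$, contrary to Proposition~\ref{prop:heavy}.

(ii) If every $\{0,1\}$-valued function on $\Lambda$ could be interpolated, Lemmas~\ref{lem:baire} and~\ref{lem:mass} would bound $m(\Lambda;w)$ uniformly in $w$, again contrary to Proposition~\ref{prop:heavy}. So some $\epsilon\in\{0,1\}^\Lambda$ is not interpolated by any function in $H^\infty(\mathbb{U}^2)$. Take $S=\{\epsilon=1\}$ and $S'=\{\epsilon=0\}$.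

(2) If $\|\varphi_n\|_\infty\le1$ and $\varphi_n(\lambda_n)=1$, then $|\varphi_n|$ attains its supremum at an interior point of the connected domain $\mathbb{D}^2$. By the maximum principle $\varphi_n\equiv1$, so $\varphi_n$ cannot vanish at a second point of the sequence.

(3) The case $d=1$ is Proposition~\ref{prop:d1}, and the case $d=2$ is Theorem~\ref{thm:A}. For $d\ge3$ let $(\lambda_n)\subset\mathbb{D}^2$ be the sequence of Theorem~\ref{thm:A} and consider the points $(\lambda_n,0)\in\mathbb{D}^2\times\mathbb{D}^{d-2}$. The functions $\varphi_n$, viewed as functions on $\mathbb{D}^d$ that depend only on the first two variables, show that this sequence is strongly separated with the same constant. If it were interpolating for $H^\infty(\mathbb{D}^d)$, restricting the interpolating functions to $\mathbb{D}^2\times\{0\}$ would make $(\lambda_n)$ interpolating for $H^\infty(\mathbb{D}^2)$.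
\end{proof}

\begin{remark}[Carleson measures]
A positive measure $\mu$ on $\mathbb{D}^2$ is a \emph{Carleson measure} for $H^2(\mathbb{D}^2)$ if $\int|h|^2\,d\mu\le C\|h\|_2^2$ for some $C$ and all $h\in H^2(\mathbb{D}^2)$. Let $\Lambda'$ be the image of $\Lambda(T,K)$ under $(b_i,b_i)$. Then $\mu=\sum_{\lambda\in\Lambda'}\|k_\lambda\|_2^{-2}\delta_\lambda$, where $\delta_\lambda$ is the unit point mass at $\lambda$, is not a Carleson measure. Indeed, in $\mathbb{D}$ we have $\kappa(s,t)=(1-|s|^2)(1-|t|^2)/|1-\overline{t}s|^2$, so for $v\in\mathbb{D}^2$ and $h=k_v/\|k_v\|_2$,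
\[
\int|h|^2\,d\mu=\sum_{\lambda\in\Lambda'}\kappa(\lambda_1,v_1)\,\kappa(\lambda_2,v_2).
\]
For $t\in\mathbb{U}$ the maps $b_{b_i(t)}\circ b_i$ and $b_t$ are biholomorphisms of $\mathbb{U}$ onto $\mathbb{D}$ that send $t$ to $0$, so they differ by a rotation, and $b_i$ preserves $\kappa$. For $v=(b_i(w_1),b_i(w_2))$ the sum therefore equals $m(\Lambda;w)$, which is unbounded in $w$ by Proposition~\ref{prop:heavy}, while $\|h\|_2=1$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{carleson}
L. Carleson, Amer. J. Math. 80 (1958).

\bibitem{ds}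
\emph{Dirichlet Series}, \texttt{https://www.math.wustl.edu/wp/mccarthy/amaster-ds.pdf}

\end{thebibliography}
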